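# A proper Segal algebra that is approximately amenable

## The group $N\rtimes\mathbb Z$, the collapse map $\theta$, and a left unit of small norm

Let $N_k$ $(k\ge 1)$ be nontrivial compact (Hausdorff) groups, and let $\sigma_k$ be a topological automorphism of $N_k$. Put $N=\prod_k N_k$ and $\sigma=\prod_k\sigma_k$, and let $G=N\rtimes\mathbb Z$ be the group generated by $N$, which is compact, open and normal in $G$, and an element $x$ with
$$x^{-1}cx=\sigma(c)\qquad(c\in N).$$
Every element of $G$ is uniquely $cx^j$ with $c\in N$ and $j\in\mathbb Z$. The **running example** is $N_k=(\mathbb Z/2)^{\mathbb Z}$ for every $k$, with the shift $(\sigma_kc)_i=c_{i-1}$. There an element of $N$ is a $0$–$1$ array $c=(c_{k,i})$, and $\sigma$ moves all rows simultaneously to the right. In that case $N$ and $G/N$ are abelian, so $G$ is metabelian.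

We compute in the algebra $M(G)$ of finite regular complex Borel measures. Products are convolutions, so $\delta_y\delta_z=\delta_{yz}$. For a closed subgroup $L\subset N$ let $m_L$ be its normalized Haar measure, regarded as a measure on $G$. An automorphism of a compact group preserves its normalized Haar measure, so $\delta_xm_N\delta_{x^{-1}}=m_N$, and $\sum_{j\in\mathbb Z}m_N\delta_{x^j}$ is a left Haar measure on $G$. With it we identify $L^1(G)$ with the absolutely continuous measures. Left translation is then $L_yf=\delta_yf$.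

Restricting $\mu\in M(G)$ to the cosets $Nx^j$ gives a unique expansion
$$\mu=\sum_{j\in\mathbb Z}\mu_j\delta_{x^j},\qquad \mu_j\in M(N),\qquad \|\mu\|=\sum_j\|\mu_j\|,$$
and $\mu\in L^1(G)$ if and only if all $\mu_j\in L^1(N)$. The **collapse** of $\mu$ is
$$\theta(\mu)=\sum_j\mu_j\in M(N).$$
Thus $\theta(\delta_{cx^j})=\delta_c$: each left coset $g\langle x\rangle$ contains exactly one element of $N$, and $\theta$ pushes measures forward along $G\to G/\langle x\rangle\cong N$. In particular $\theta(\mu\delta_x)=\theta(\mu)$, so a right factor $\delta_x$ is invisible to $\theta$, while a left factor is not.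

Let $N_k\subset N$ be the $k$-th factor, and put $\lambda_k=m_{N_k}$ and $T_k=\delta_e-\lambda_k$. Define
$$\rho(f)=\sum_{k\ge1}\|T_k\theta(f)\|,\qquad S=\{f\in L^1(G):\rho(f)<\infty\},\qquad \|f\|_S=\|f\|_1+\rho(f). \tag{1}$$
Written out, this is
$$S=\Big\{f=\sum_jf_j\delta_{x^j}\in L^1(G):\ \sum_k\Big\|(\delta_e-\lambda_k)*\sum_jf_j\Big\|_1<\infty\Big\}.$$

Here is a computation in the running example that contains the main point. For $K\ge1$, $n\ge0$ let
$$U_{K,n}=\{c\in N: c_{k,i}=0\text{ for }k\le K,\ |i|\le n\},\qquad E=m_{U_{K,n}} .$$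
Since $U_{K,n}$ is open in $N$, $E\in L^1(G)$. For $k>K$ we have $N_k\subset U_{K,n}$, so $\lambda_kE=E$ and $T_kE=0$. For $k\le K$, $\lambda_kE$ is Haar measure of the larger group $N_kU_{K,n}$, in which $U_{K,n}$ has index $2^{2n+1}$. So $T_kE=E-\lambda_kE$ has mass $1-2^{-(2n+1)}$ on $U_{K,n}$ and the opposite mass off it. Hence
$$\rho(E)=2K\,(1-2^{-(2n+1)})\ge K,\qquad \|E\|_1=1 . \tag{2}$$
Now put, for $r\in\mathbb N$,
$$v=E-(E-m_N)\,\delta_{x^r}. \tag{3}$$
Then $\|v\|_1\le3$ and $\theta(v)=E-(E-m_N)=m_N$. Since $T_km_N=m_N-m_N=0$, we get $\rho(v)=0$ and $\|v\|_S\le 3$ for all $K,n,r$.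

What does $v$ do from the left? Take $f=m_{U'}$ with $U'=U_{K',n'}$, $K'\le K$, $n'\le n$. Then $U_{K,n}\subset U'$, so $Ef=f$. Next,
$$(E-m_N)\delta_{x^r}f=\delta_{x^r}\big(E^{(r)}f-m_Nf\big),\qquad E^{(r)}=\delta_{x^{-r}}E\delta_{x^r}=m_{\sigma^r(U_{K,n})},$$
and $\sigma^r(U_{K,n})$ is the group of arrays vanishing at the positions $k\le K$, $|i-r|\le n$. When $r>n+n'$, this window is disjoint from the window of $U'$. Then every array $c$ is the sum of an array vanishing on the first window and one vanishing on the second: put the entries of $c$ in the first window into the second summand, and all others into the first. So $\sigma^r(U_{K,n})\,U'=N$, hence $E^{(r)}f=m_N=m_Nf$, and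
$$vf=f .$$

So $v$ is a left unit for $f$ with $\|v\|_S\le3$, although $\|f\|_S\ge 1+K'$ may be as large as we like. On the right this cannot happen. We shall see in (10) that $\|hg\|_S\le\|h\|_1\|g\|_S$ for $h\in L^1(G)$, $g\in S$. So $fg=f$ forces $\|g\|_S\ge\|f\|_S/\|f\|_1\ge1+K'$.

This one-sided phenomenon serves to answer the following question, posed in "Amenability properties and their consequences in Banach algebras": *is there an amenable locally compact group $G$ and a proper Segal algebra $S(G)$ on $G$ such that $S(G)$ is approximately amenable?* The answer is yes, and the $S$ of (1), in the running example, is such an algebra.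

## Segal algebras and approximate amenability

Let $G$ be any locally compact group with left Haar measure.

**Definition (Segal algebra).** A Segal algebra on $G$ is a subalgebra $S(G)$ of $L^1(G)$ such that

(i) $S(G)$ is a dense left ideal of $L^1(G)$;

(ii) $S(G)$ is a Banach algebra under a norm $\|\cdot\|_S$ with $\|f\|_1\le\|f\|_S$;

(iii) $S(G)$ is invariant under the left translations $L_xf(y)=f(x^{-1}y)$, and $\|L_xf\|_S=\|f\|_S$;

(iv) for each $f\in S(G)$ the map $x\mapsto L_xf$ is continuous from $G$ into $(S(G),\|\cdot\|_S)$.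

It is proper if $S(G)\ne L^1(G)$.

A small example is $C(\mathbb T)$ with the sup norm, on $\mathbb T$ with normalized Haar measure. It is dense in $L^1(\mathbb T)$, $\|f\|_1\le\|f\|_\infty$, and $\|f*g\|_\infty\le\|f\|_1\|g\|_\infty$. Translations are isometric, and (iv) is uniform continuity. It is proper. For abelian $G$ and $1\le p<\infty$ another example is $\hat S_p(G)=\{f\in L^1(G):\hat f\in L^p(\hat G)\}$ with norm $\|f\|_1+\|\hat f\|_p$.

Note that (i) asks for a left ideal only. By (iii) and (iv), for $h\in L^1(G)$ and $f\in S(G)$ the function $y\mapsto h(y)L_yf$ is Bochner integrable in $S(G)$: $h$ vanishes a.e. off a $\sigma$-compact set, on which $y\mapsto L_yf$ is continuous with separable range, and $\|h(y)L_yf\|_S=|h(y)|\,\|f\|_S$. Its integral, read in $L^1(G)$, is the convolution $hf$. Hence in every Segal algebra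
$$\|hf\|_S\le\|h\|_1\|f\|_S\qquad(h\in L^1(G),\ f\in S(G)). \tag{4}$$

**Definition (amenability and its approximate version).** Let $A$ be a Banach algebra and $X$ a Banach $A$-bimodule. The dual $X^*$ is a bimodule via $(a\cdot\xi)(y)=\xi(y\cdot a)$, $(\xi\cdot a)(y)=\xi(a\cdot y)$. A derivation $D:A\to X^*$ is a linear map with $D(ab)=a\cdot D(b)+D(a)\cdot b$. The algebra $A$ is *amenable* if for every $X$ each continuous derivation $D:A\to X^*$ has the form $D(a)=a\cdot\xi-\xi\cdot a$ with $\xi\in X^*$. It is *approximately amenable* if for every $X$ and every continuous derivation $D:A\to X^*$ there is a net $(\xi_\alpha)$ in $X^*$ with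
$$D(a)=\lim_\alpha(a\cdot\xi_\alpha-\xi_\alpha\cdot a)\qquad(a\in A)$$
in the norm of $X^*$.

Amenable algebras are approximately amenable, with a constant net. Let $\hat\otimes$ be the projective tensor product, $\pi(p\otimes q)=pq$ the product map, and $a\cdot(p\otimes q)=ap\otimes q$, $(p\otimes q)\cdot a=p\otimes qa$. Each element of $A\hat\otimes A$ has the form $\sum x_i\otimes y_i$ with $\sum\|x_i\|\|y_i\|<\infty$. We use Johnson's two theorems: $L^1(G)$ is amenable if $G$ is amenable; and $A$ is amenable if and only if it has a **bounded approximate diagonal**, that is, a bounded net $(m_i)$ in $A\hat\otimes A$ with $am_i-m_ia\to0$ and $\pi(m_i)a\to a$ for all $a\in A$. For a finite group $H$ a single element suffices, $m=|H|^{-1}\sum_h\delta_h\otimes\delta_{h^{-1}}$. Indeed $\delta_ym=|H|^{-1}\sum_h\delta_{yh}\otimes\delta_{h^{-1}}=|H|^{-1}\sum_{h'}\delta_{h'}\otimes\delta_{h'^{-1}y}=m\delta_y$, and $\pi(m)=\delta_e$. A Banach algebra $S$ is *pseudo-amenable* if there is a net $(F_\alpha)$ in $S\hat\otimes S$, bounded or not,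 with $aF_\alpha-F_\alpha a\to0$ and $\pi(F_\alpha)a\to a$ for all $a\in S$.

Three simple cases show where an example can live.

*Discrete $G$.* There is no proper Segal algebra. A dense left ideal of the unital algebra $\ell^1(G)$ contains some $h$ with $\|h-\delta_e\|_1<1$. Such an $h$ is invertible, so $\delta_e=h^{-1}h\in S(G)$ and $S(G)=\ell^1(G)$.

*Bounded approximate identities.* If $(e_\alpha)$ is a right approximate identity of $S(G)$ with $\|e_\alpha\|_S\le R$, then (4) gives $\|f\|_S=\lim\|fe_\alpha\|_S\le R\|f\|_1$. So $S(G)$ is complete in $\|\cdot\|_1$, and being dense it equals $L^1(G)$. Hence a proper Segal algebra has no bounded right approximate identity, and in particular no bounded approximate identity. It is therefore never amenable: for a bounded approximate diagonal $(m_i)$, we have $\pi(m_i)a\to a$ and $a\pi(m_i)-\pi(m_i)a=\pi(am_i-m_ia)\to0$, so $(\pi(m_i))$ would be a bounded approximate identity. Approximate amenability remains to be decided.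

*Abelian $G$.* Left and right coincide, so a proper $S(G)$ has no one-sided bounded approximate identity either. It is known that $\hat S_p(\mathbb T)$ and $\hat S_p(\mathbb R)$ fail to be approximately amenable.

## The three theorems

**Theorem 1.** Let $A$ be an amenable Banach algebra and $S\subset A$ a left ideal that is a Banach algebra under a norm with $\|s\|_A\le\|s\|_S$ and $\|as\|_S\le\|a\|_A\|s\|_S$ $(a\in A,\ s\in S)$. Assume there are constants $\beta,\gamma\ge1$ such that for all finite $\Psi\subset S$ and $\varepsilon>0$: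

(a) there is $v\in S$ with $\|v\|_S\le\beta$ and $\|va-a\|_S<\varepsilon$ $(a\in\Psi)$;

(b) there is $g\in S$ with $\|g\|_A\le\gamma$, $\|ag-a\|_S<\varepsilon$ and $\|ga-a\|_S<\varepsilon$ $(a\in\Psi)$.

Then $S$ is approximately amenable (and pseudo-amenable).

**Theorem 2.** Let $N_k$ $(k\ge1)$ be nontrivial compact groups, and let $\sigma_k$ be topological automorphisms of $N_k$ such that
$$\mathrm{con}(\sigma_k)=\{c\in N_k:\sigma_k^r(c)\to e,\ r\to\infty\}$$
is dense in $N_k$. Let $N=\prod_kN_k$, $\sigma=\prod_k\sigma_k$, and let $G=N\rtimes\mathbb Z$ be generated by $N$ (compact, open) and $x$ with $x^{-1}cx=\sigma(c)$ $(c\in N)$. Then $G$ is amenable and has a proper approximately amenable Segal algebra.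

**Theorem 3.** If $G$ is any totally disconnected locally compact group and $S(G)$ is a proper Segal algebra that is also a right ideal of $L^1(G)$, then $S(G)$ is not approximately amenable.

Here are two families to which Theorem 2 applies.

(i) $N_k=F^{\mathbb Z}$ with $F\ne1$ a finite group and $(\sigma_kc)_i=c_{i-1}$. Then $(\sigma_k^rc)_i=c_{i-r}$, so $\mathrm{con}(\sigma_k)$ contains every $c$ with $c_i=e$ for all sufficiently negative $i$. These are dense, since a basic open set restricts only finitely many coordinates. The running example is $F=\mathbb Z/2$.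

(ii) $N_k=\mathbb T^2$ with $\sigma_k=\begin{pmatrix}2&1\\1&1\end{pmatrix}$. The eigenvalue $\lambda=(3-\sqrt5)/2\in(0,1)$ has eigenline $y=(\lambda-2)x$, of irrational slope $-(1+\sqrt5)/2$. Its image in $\mathbb T^2$ is dense and lies in $\mathrm{con}(\sigma_k)$.

The groups in (i) are totally disconnected, since $N$ is open and is a product of finite groups. On them Theorem 2 gives proper approximately amenable Segal algebras, and by Theorem 3 none of these is a two-sided ideal. So the one-sidedness of the examples cannot be removed there.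

## Proof of Theorem 1: weighted diagonals and the missing unit

Let $S^\#=S\oplus_1\mathbb C1$. Because of the $\ell^1$-sum,
$$S^\#\hat\otimes S^\#=(S\hat\otimes S)\oplus(S\otimes1)\oplus(1\otimes S)\oplus\mathbb C(1\otimes1) \tag{5}$$
is again an $\ell^1$-sum, with $\|p\otimes1\|=\|1\otimes p\|=\|p\|_S$.

**Step 1. Reduction to one tensor.** This step replaces derivations by an element of $S^\#\hat\otimes S^\#$. Suppose that for every finite $\Psi\subset S$ and $\varepsilon>0$ there is $M\in S^\#\hat\otimes S^\#$ with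
$$\|aM-Ma\|\le\varepsilon\quad(a\in\Psi),\qquad\|\pi(M)-1\|\le\varepsilon. \tag{6}$$
We claim that $S$ is approximately amenable. Let $D:S\to X^*$ be a continuous derivation. Let $1$ act as the identity on both sides of $X$, and put $D(1)=0$. Comparing
$$D((a+\lambda)(b+\mu))=D(ab)+\mu D(a)+\lambda D(b)$$
with $(a+\lambda)D(b)+D(a)(b+\mu)$ shows that $D$ is a derivation on $S^\#$. Let $C_X\ge1$ satisfy $\|p\cdot\eta\|\le C_X\|p\|\|\eta\|$ for $p\in S^\#$, $\eta\in X^*$. The map $T(p\otimes q)=p\cdot D(q)$ extends to $S^\#\hat\otimes S^\#\to X^*$ with $\|T\|\le C_X\|D\|$. Put $\xi=T(M)$. Then $T(aM)=a\xi$. From $p\cdot D(qa)=(p\cdot D(q))\cdot a+pq\cdot D(a)$ we get $T(Ma)=\xi a+\pi(M)D(a)$. Subtracting,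
$$D(a)-(a\xi-\xi a)=(1-\pi(M))D(a)-T(aM-Ma),$$
whose norm for $a\in\Psi$ is at most $C_X(\|D(a)\|+\|D\|)\,\varepsilon$. Indexing by the pairs $(\Psi,\varepsilon)$, with $\Psi$ increasing and $\varepsilon$ decreasing, gives the required net.

**Step 2. Pushing the diagonal of $A$ into $S\hat\otimes S$ with a weight.** The purpose is to use the amenability of $A$. Let $\kappa\ge1$ bound an approximate diagonal of $A$. For $w,s\in S$ define
$$R_{w,s}:A\hat\otimes A\to S\hat\otimes S,\qquad p\otimes q\mapsto pw\otimes qs,\qquad\|R_{w,s}\|\le\|w\|_S\|s\|_S .$$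
This makes sense because $S$ is a left ideal. On elementary tensors one reads off, for $a\in A$ and $b\in S$,
$$aR_{w,s}(m)=R_{w,s}(am),\qquad R_{w,s}(m)b=R_{w,sb}(m),\qquad R_{w,s}(ma)=R_{w,as}(m). \tag{7}$$

**Lemma A.** For finite $\Psi\subset S$, $s\in S$ and $0<\varepsilon<1$ there are $m\in A\hat\otimes A$ and $v'\in S$ such that $F=R_{v',s}(m)\in S\hat\otimes S$ satisfies
$$\|aF-Fa\|\le\beta\big(\varepsilon+\kappa\|as-sa\|_S\big)\quad(a\in\Psi),\qquad\|\pi(F)-s\|_S\le2\varepsilon .$$

*Proof.* First choose $m$ with $\|m\|\le\kappa$, $\|am-ma\|\le\varepsilon/(1+\|s\|_S)$ for $a\in\Psi$, and $\|\pi(m)s-s\|_S\le\varepsilon$. The last condition is in the $S$-norm, so it needs an argument. Put $\eta=\varepsilon/(2(\kappa+1))$ and take $v''\in S$ from (a) with $\|v''s-s\|_S\le\eta$. Then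
$$\|\pi(m)s-s\|_S\le\|\pi(m)(s-v''s)\|_S+\|(\pi(m)v''-v'')s\|_S+\|v''s-s\|_S\le(\kappa+1)\eta+\|\pi(m)v''-v''\|_A\|s\|_S .$$
The first summand is $\varepsilon/2$, and the second tends to $0$ along the approximate diagonal.

Next, with $m$ fixed, choose $v'\in S$ with $\|v'\|_S\le\beta$ and $\|\pi(R_{v',s}(m))-\pi(m)s\|_S\le\varepsilon$. Write $m=\sum_ix_i\otimes y_i$ with $\sum\|x_i\|\|y_i\|<\infty$. The difference is $\sum_ix_i(v'y_is-y_is)$. Its tail over $i>I$ has $S$-norm at most $(\beta+1)\|s\|_S\sum_{i>I}\|x_i\|\|y_i\|$, which is at most $\varepsilon/2$ for a suitable $I$, whatever $v'$ is. For the finitely many elements $y_is\in S$, $i\le I$, condition (a) provides $v'$ making the remaining sum at most $\varepsilon/2$.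

Now $\|\pi(F)-s\|_S\le2\varepsilon$. By (7),
$$aF-Fa=R_{v',s}(am)-R_{v',sa}(m)=R_{v',s}(am-ma)+R_{v',as-sa}(m),$$
and the two terms have norms at most $\beta\|s\|_S\,\varepsilon/(1+\|s\|_S)\le\beta\varepsilon$ and $\beta\kappa\|as-sa\|_S$. $\square$

**Step 3. The weight $g$ gives pseudo-amenability.** Take $g$ from (b) for $\Psi$ and $\varepsilon$, and apply Lemma A with $s=g$. Since $\|ag-ga\|_S\le2\varepsilon$, we get $\|aF-Fa\|\le\beta(1+2\kappa)\varepsilon$. Also $\|\pi(F)a-a\|_S\le\|(\pi(F)-g)a\|_S+\|ga-a\|_S\le2\varepsilon\|a\|_S+\varepsilon$ for $a\in\Psi$. So $S$ is pseudo-amenable.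

**Step 4. Where the obvious correction fails.** For (6) we need $\pi(M)\approx1$ in $S^\#$, and no element of $S\hat\otimes S$ achieves this if $S$ is proper in our setting: every $s\in S$ has $\|1-s\|_{S^\#}\ge1$. The natural attempt is to add $(1-g)\otimes(1-h)$, with $g$ and $h$ both from (b), and to compensate with a Lemma A tensor of weight $1-(1-g)(1-h)=g+h-gh$. The commutator of the added term is
$$a(1-g)\otimes(1-h)-(1-g)\otimes(1-h)a=(a-ag)\otimes(1-h)-(1-g)\otimes(a-ha),$$
and its two parts have norms exactly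
$$\|a-ag\|_S\,(1+\|h\|_S)\qquad\text{and}\qquad(1+\|g\|_S)\,\|a-ha\|_S .$$
Condition (b) bounds $\|g\|_A$ and $\|h\|_A$ but not the $S$-norms. If $g$ is chosen first, we can choose $h$ so well adapted that the second product is small. But the first product then contains $\|h\|_S$, and $h$ was chosen after $g$. Reversing the order only exchanges the roles. The circle breaks if one of the two has bounded $S$-norm. It cannot be $g$ when $S$ is a proper Segal algebra, since bounded right approximate identities do not exist there. It can be $h$, and this is what (a) provides. Theorem 3 will show that for two-sided ideals on totally disconnected groups the obstruction is real.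

**Step 5. The tensor $M$.** Let $\Psi\subset S$ be finite and $0<\varepsilon<1$. In this order choose $g$ from (b), then $v$ from (a), with
$$\|a-ag\|_S\le\varepsilon,\quad\|g\|_A\le\gamma,\qquad\|v\|_S\le\beta,\quad\|a-va\|_S\le\frac{\varepsilon}{1+\|g\|_S}\qquad(a\in\Psi).$$
Put
$$s=g+(1-g)v=g+v-gv\in S,\qquad\text{so that}\qquad(1-g)(1-v)=1-s.$$
Let $F=R_{v',s}(m)$ be given by Lemma A for $\Psi,s,\varepsilon$, and set
$$M=F+(1-g)\otimes(1-v).$$
*Product.* $\pi(M)-1=\pi(F)+(1-s)-1=\pi(F)-s$, of norm at most $2\varepsilon$.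

*Commutator of the weight.* Left multiplication by $1-g$ has norm at most $1+\gamma$ on $S$, because $\|gt\|_S\le\|g\|_A\|t\|_S$. For $a\in\Psi$,
$$as-a=-(a-ag)+(a-ag)v,\qquad sa-a=-(1-g)(a-va).$$
The first has $S$-norm at most $\varepsilon+\|a-ag\|_A\|v\|_S\le(1+\beta)\varepsilon$, and the second at most $(1+\gamma)\varepsilon$. So $\|as-sa\|_S\le(2+\beta+\gamma)\varepsilon$, and Lemma A gives
$$\|aF-Fa\|\le\beta\big(1+\kappa(2+\beta+\gamma)\big)\varepsilon .$$
*Commutator of the correction.* By the formula in Step 4 with $h=v$, it has norm at most $\varepsilon(1+\beta)+(1+\|g\|_S)\,\varepsilon/(1+\|g\|_S)=(2+\beta)\varepsilon$.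

All bounds are constants depending on $\beta,\gamma,\kappa$ times $\varepsilon$. Rescaling $\varepsilon$ gives (6), and Step 1 finishes the proof of Theorem 1. $\square$

## $S$ is a proper Segal algebra on $N\rtimes\mathbb Z$

From here until Theorem 3, $G$ is as in Theorem 2 and $S$ is defined by (1). Since $N$ is compact and $G/N\cong\mathbb Z$, the group $G$ is an extension of an amenable group by a compact one, hence amenable, and $L^1(G)$ is amenable by Johnson's theorem. Put
$$W_K=\prod_{k>K}N_k,\qquad P_K=\prod_{k\le K}N_k,\qquad N=P_K\times W_K .$$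

**Step 1. Central measures.** The subgroups $N_k$ and $W_K$ are normal in $N$ and mapped onto themselves by $\sigma$, so they are normal in $G$. For $y\in G$ the measure $\delta_y\lambda_k\delta_{y^{-1}}$ is the image of Haar measure under an automorphism of $N_k$, hence equals $\lambda_k$; the same holds for $m_{W_K}$. So $\lambda_k$ and $m_{W_K}$ commute with all $\delta_y$, and by integration with all of $M(G)$. Therefore $\lambda_k$, $m_{W_K}$ and $T_k=\delta_e-\lambda_k$ are central in $M(G)$, and $\|T_k\|\le2$.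

**Step 2. How $\theta$ sees products.** We need to know how $\rho$ behaves under left multiplication. For $\mu\in M(G)$, $\varphi\in M(N)$ define
$$\mu\circ\varphi=\theta(\mu\varphi)=\sum_j\mu_j\,(\delta_{x^j}\varphi\,\delta_{x^{-j}}).$$
The second equality holds because $\mu_j\delta_{x^j}\varphi=\mu_j(\delta_{x^j}\varphi\delta_{x^{-j}})\delta_{x^j}$. Clearly $\|\theta(\mu)\|\le\|\mu\|$, $\theta(\mu)=\mu$ for $\mu\in M(N)$, $\|\mu\circ\varphi\|\le\|\mu\|\|\varphi\|$, and $\mu\circ\varphi=\mu\varphi$ if $\mu\in M(N)$. Moreover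
$$\theta(\mu\delta_x)=\theta(\mu),\qquad\theta(\mu\nu)=\mu\circ\theta(\nu)\qquad(\mu,\nu\in M(G)). \tag{8}$$
For the second identity, $\mu\nu=\sum_{j,i}\mu_j(\delta_{x^j}\nu_i\delta_{x^{-j}})\delta_{x^{j+i}}$, and $\theta$ deletes the factors $\delta_{x^{j+i}}$.

By (8), $\theta(T_k\mu)=T_k\circ\theta(\mu)=T_k\theta(\mu)$. For $\mu\in M(G)$, $f\in L^1(G)$, centrality gives
$$T_k\theta(\mu f)=\theta(T_k\mu f)=\theta(\mu T_kf)=\mu\circ\big(T_k\theta(f)\big). \tag{9}$$
Taking norms and summing over $k$, $\rho(\mu f)\le\|\mu\|\rho(f)$. Hence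
$$\|\mu f\|_S\le\|\mu\|\,\|f\|_S\quad(\mu\in M(G),\ f\in S),\qquad\|\delta_yf\|_S=\|f\|_S\quad(y\in G), \tag{10}$$
the equality because both $\delta_y$ and $\delta_{y^{-1}}$ act with norm at most $1$. Nothing of the kind is available for right multiplication, since $\theta(f\mu)$ is not a function of $\theta(f)$.

By (10), $S$ is a left ideal of $L^1(G)$, property (iii) holds, and $\|fg\|_S\le\|f\|_1\|g\|_S\le\|f\|_S\|g\|_S$. Also $\|f\|_1\le\|f\|_S$ by definition.

**Step 3. Completeness.** Let $(f_i)$ be Cauchy in $S$. It converges in $L^1(G)$ to some $f$. The sequences $(T_k\theta(f_i))_k$ are Cauchy in the $\ell^1$-sum of countably many copies of $M(N)$, so they converge there. Coordinatewise the limit is $(T_k\theta(f))_k$. Hence $f\in S$ and $f_i\to f$ in $S$. This gives (ii).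

**Step 4. Continuity of translations.** Let $f\in S$. For any $K$, estimate the terms $k\le K$ of $\rho(\delta_yf-f)$ by $\|T_k\|\|\delta_yf-f\|_1$, and the others by $\|T_k\theta(\delta_yf)\|+\|T_k\theta(f)\|\le2\|T_k\theta(f)\|$, using (9):
$$\rho(\delta_yf-f)\le2K\|\delta_yf-f\|_1+2\sum_{k>K}\|T_k\theta(f)\|.$$
Choose $K$ large and then $y$ near $e$: thus $\|\delta_yf-f\|_S\to0$ as $y\to e$. Since $\|\delta_yf-\delta_zf\|_S=\|\delta_{z^{-1}y}f-f\|_S$, (iv) follows.

**Step 5. Averages near the identity.** The next statement supplies all approximate identities.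

**Lemma B.** Let $f\in L^1(G)$ and $\eta>0$. There is a neighborhood $V$ of $e$ in $N$ such that $\|\mu f-f\|_1\le\eta$ and $\|f\mu-f\|_1\le\eta$ for every probability measure $\mu$ on $N$ supported in $V$. If $f\in S$, one can also have $\|\mu f-f\|_S\le\eta$ for all such $\mu$.

*Proof.* The maps $c\mapsto\delta_cf$ and $c\mapsto f\delta_c$ are continuous from the compact group $N$ to $L^1(G)$, the first also to $S$ if $f\in S$. So $\int\delta_cf\,d\mu(c)$ and $\int f\delta_c\,d\mu(c)$ exist as Bochner integrals. In $L^1(G)$ they are $\mu f$ and $f\mu$. Since $S\hookrightarrow L^1(G)$ is continuous, the $S$-valued integral is the same element $\mu f$. Now $\mu f-f=\int(\delta_cf-f)\,d\mu(c)$ and $f\mu-f=\int(f\delta_c-f)\,d\mu(c)$; take $V$ such that the integrands have norm at most $\eta$ on $V$. $\square$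

For an open neighborhood $O$ of $e$ in $P_K$ let $\psi_O$ be a probability measure on $P_K$ with continuous density and support in $O$. Put
$$g_{K,O}=\psi_Om_{W_K}.$$
It is a probability measure on $N$ with density $\psi_O\otimes1$ with respect to $m_N$ (writing $\psi_O$ also for the density), supported in $O\times W_K$, so $g_{K,O}\in L^1(N)\subset L^1(G)$. For $k>K$ we have $N_k\subset W_K$, so $\lambda_km_{W_K}=m_{W_K}$ and
$$T_km_{W_K}=0,\quad T_kg_{K,O}=0\ \ (k>K),\qquad\rho(g_{K,O})\le2K,\qquad g_{K,O}\in S,\qquad\|g_{K,O}\|_1=1. \tag{11}$$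
In the running example $m_{U_{K,n}}$ is of this form.

Let $V$ be a neighborhood of $e$ in $N$. It contains a basic neighborhood that restricts only the first $K_0$ coordinates. For $K\ge K_0$ we have $W_K\subset V$, and $O\times W_K\subset V$ for all sufficiently small $O$, depending on $K$. So Lemma B applies to $m_{W_K}$ for $K$ large, to $g_{K,O}$ for $K$ large and then $O$ small, and, for fixed $K$, to $\psi_O$ for $O$ small.

**Step 6. Density.** If $f\in L^1(G)$, then $fg_{K,O}\in S$ since $S$ is a left ideal, and by Lemma B $\|fg_{K,O}-f\|_1$ is as small as we like. So (i) holds, and $S$ is a Segal algebra.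

**Step 7. Properness.** We generalize (2). Fix $K$ and $k\le K$. For $h\in C(N)$,
$$\int h\,d(T_kg_{K,O})=\int\Big(\int\!\!\int h(abc)\,dT_k(a)\,dm_{W_K}(c)\Big)d\psi_O(b),$$
and the inner function is continuous in $b$. So as $O$ shrinks to $\{e\}$, $T_kg_{K,O}\to T_km_{W_K}=m_{W_K}-m_{N_kW_K}$ weak-$*$. The subgroup $W_K$ has index at least $2$ in $N_kW_K$, so $m_{N_kW_K}(W_K)\le\frac12$. The limit measure has mass at least $\frac12$ on $W_K$ and total mass $0$, so its norm is at least $1$. Pick $h_k\in C(N)$ with $\|h_k\|_\infty\le1$ whose integral against the limit has modulus at least $\frac34$. For $O$ small the integral against $T_kg_{K,O}$ has modulus at least $\frac12$. Doing this for the finitely many $k\le K$ we obtain, for $O$ small,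
$$\rho(g_{K,O})\ge\tfrac K2,\qquad\|g_{K,O}\|_1=1 .$$
If $S$ were all of $L^1(G)$, the open mapping theorem would make $\|\cdot\|_S$ and $\|\cdot\|_1$ equivalent. They are not, so $S$ is proper.

## The two-sided approximate identity: condition (b) with $\gamma=1$

**Step 8.** The purpose is to verify (b) for $A=L^1(G)$, with $g=g_{K,O}$. Left multiplication is covered by Lemma B. Right multiplication needs the special form of $g_{K,O}$, since Lemma B says nothing about $f\mu$ in the $S$-norm.

Let $\Psi\subset S$ be finite and $\varepsilon>0$. By Lemma B fix $K$ so large that for all $f\in\Psi$ we have $\|m_{W_K}f-f\|_S<\varepsilon/2$, and $\|g_{K,O}f-f\|_S<\varepsilon$ for all sufficiently small $O$. Write $W=W_K$. Since $m_W$ is central, $fg_{K,O}=fm_W\psi_O$ and $fm_W=m_Wf$, so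
$$fg_{K,O}-f=(fm_W\psi_O-fm_W)+(m_Wf-f).$$
The second bracket has $S$-norm less than $\varepsilon/2$. For the first and for $k>K$,
$$T_k\theta\big(fm_W\psi_O-fm_W\big)=\theta\big(f\,T_km_W(\psi_O-\delta_e)\big)=0$$
by (9), centrality and (11). Only the terms $k\le K$ of $\rho$ remain, each at most twice the $L^1$-norm, so
$$\|fm_W\psi_O-fm_W\|_S\le(1+2K)\,\|fm_W\psi_O-fm_W\|_1 .$$
Here $K$ is already fixed, and by Lemma B applied to $fm_W\in L^1(G)$ the right side is less than $\varepsilon/2$ for $O$ small. So $g=g_{K,O}$ with $O$ small satisfies (b), with $\|g\|_1=1$.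

## The bounded left approximate identity: condition (a) with $\beta=4$

We now make (3) work in general. Let $\Psi\subset S$ be finite and $\varepsilon>0$. By Lemma B choose $E=g_{K,O}$, $K\ge1$, with $\|Ef-f\|_S<\varepsilon/2$ for $f\in\Psi$.

Taking $v=E$ fails, because $\rho(E)\ge K/2$ for small $O$. Since $\theta$ ignores right factors $\delta_x$, one may cancel $\theta(E)$ by taking $v=E-E\delta_{x^r}$, and then $\rho(v)=0$. But now $vf-f=(Ef-f)-E\delta_{x^r}f$, and for a nonnegative $f\neq 0$ the last term has $\|E\delta_{x^r}f\|_1=\|f\|_1$. What we need is a measure that has nearly the same image as $E$ under $T_k\theta$ for $k\le K$, but that annihilates $f$ from the left after multiplication by $\delta_{x^r}$. Since $T_k$ kills $m_N$, we may leave behind something close to $m_N$. The density of the contraction groups allows us to produce it by a finite average of translates of $E$, and the conjugation by $x^r$ makes those translates trivial in the limit.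

**Step 9. A finite average close to Haar measure.** The aim is a finitely supported probability measure
$$m=\sum_ip_i\delta_{c_i},\quad c_i\in\mathrm{con}(\sigma)=\{c\in N:\sigma^r(c)\to e\},\qquad\|mE-m_N\|_1\le\frac1{2K}. \tag{12}$$
The set $\mathrm{con}(\sigma)$ contains every element of $N$ with finitely many nontrivial coordinates whose entries lie in the groups $\mathrm{con}(\sigma_k)$. As each $\mathrm{con}(\sigma_k)$ is dense in $N_k$, $\mathrm{con}(\sigma)$ is dense in $N$. The map $c\mapsto\delta_cE\in L^1(N)$ is continuous, and $\int\delta_cE\,dm_N(c)=m_NE=m_N$. Cover $N$ by finitely many nonempty open sets $O_i$ on each of which this map has oscillation at most $1/(2K)$. Take a Borel partition $(B_i)$ of $N$ with $B_i\subset O_i$, pick $c_i\in O_i\cap\mathrm{con}(\sigma)$, and put $p_i=m_N(B_i)$. Then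
$$\|mE-m_N\|_1\le\sum_i\int_{B_i}\|\delta_{c_i}E-\delta_cE\|_1\,dm_N(c)\le\frac1{2K}.$$
In the running example with $E=m_{U_{K,n}}$ no approximation is needed: let $m$ be uniform on the finite group of arrays supported in $k\le K$, $|i|\le n$. That group and $U_{K,n}$ together generate $N$, so $mE=m_N$, and the element below is exactly (3).

**Step 10. The element $v$ has small norm.** For $r\in\mathbb N$ put
$$v=E-(E-mE)\,\delta_{x^r}\in L^1(G). \tag{13}$$
Then $\|v\|_1\le3$, and by (8) $\theta(v)=E-(E-mE)=mE$. For $k>K$, $T_kmE=mT_kE=0$ by (11). For $k\le K$, $T_km_N=0$ gives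
$$\|T_kmE\|=\|T_k(mE-m_N)\|\le2\cdot\frac1{2K}=\frac1K .$$
Summing the $K$ terms, $\rho(v)\le1$. So $v\in S$ and $\|v\|_S\le4$, for every $r$.

**Step 11. The subtracted part annihilates $\Psi$ in the limit.** Write $\mu^{(r)}=\delta_{x^{-r}}\mu\,\delta_{x^r}$. Since $x^{-r}cx^r=\sigma^r(c)$, we have for $f\in\Psi$
$$(E-mE)\delta_{x^r}f=\delta_{x^r}\,(\delta_e-m^{(r)})\,E^{(r)}f,\qquad m^{(r)}=\sum_ip_i\delta_{\sigma^r(c_i)}, \tag{14}$$
and $E^{(r)}$ is a probability measure on $N$. The measures $m^{(r)}$ approach $\delta_e$, but the vector $E^{(r)}f$ on which they act varies with $r$, so we need uniformity. By the Bochner integral of Lemma B, $E^{(r)}f=\int\delta_cf\,dE^{(r)}(c)$ lies in the closed convex hull $Q_f$, taken in $S$, of $\{\delta_cf:c\in N\}$. This set is compact, as the continuous image of $N$, so $Q_f$ is compact by Mazur's theorem, and it does not depend on $r$.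

We claim that $\sup_{h\in Q_f}\|h-\delta_ch\|_S\to0$ as $c\to e$. Given $\tau>0$, choose $h_1,\dots,h_p\in Q_f$ such that every $h\in Q_f$ is within $\tau/4$ of some $h_l$. By (iv) there is a neighborhood of $e$ on which $\|h_l-\delta_ch_l\|_S\le\tau/2$ for all $l$. As $h\mapsto h-\delta_ch$ is Lipschitz with constant $2$, there $\|h-\delta_ch\|_S\le2\cdot\tau/4+\tau/2=\tau$ for all $h\in Q_f$.

Now (14), the isometry of $\delta_{x^r}$ on $S$, and $\sigma^r(c_i)\to e$ for the finitely many $i$ give
$$\|(E-mE)\delta_{x^r}f\|_S\le\sum_ip_i\sup_{h\in Q_f}\|h-\delta_{\sigma^r(c_i)}h\|_S\longrightarrow0\qquad(r\to\infty).$$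
Since $vf-f=(Ef-f)-(E-mE)\delta_{x^r}f$, for $r$ large we have $\|vf-f\|_S<\varepsilon$ for all $f\in\Psi$. This is (a) with $\beta=4$.

**Step 12. End of the proof of Theorem 2.** The algebra $A=L^1(G)$ is amenable, $S\subset A$ is a left ideal with the norm inequalities required in Theorem 1 by (10), and (a), (b) hold with $\beta=4$, $\gamma=1$. So the proper Segal algebra $S$ is approximately amenable. $\square$

In particular $G=\big(\prod_{k\ge1}(\mathbb Z/2)^{\mathbb Z}\big)\rtimes\mathbb Z$ with the algebra (1) answers the question affirmatively. There is no conflict with the absence of bounded approximate identities in proper Segal algebras: $S$ has a left approximate identity bounded in $\|\cdot\|_S$, and its right approximate identities cannot be bounded in $\|\cdot\|_S$.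

## Two-sided ideals on totally disconnected groups: proof of Theorem 3

Let $G$ be totally disconnected, let $S=S(G)$ be a proper Segal algebra that is also a right ideal, and suppose that $S$ is approximately amenable. We look for a contradiction. Formula (4) controls left multiplication.

**Step 1. Right multiplication is bounded.** Consider $(f,h)\mapsto fh$ from $S\times L^1(G)$ to $S$. If $f_i\to f$ in $S$ and $f_ih\to q$ in $S$, then both limits hold in $L^1(G)$ and $q=fh$. By the closed graph theorem $f\mapsto fh$ is continuous on $S$; the same argument shows that $h\mapsto fh$ is continuous from $L^1(G)$ to $S$. By uniform boundedness there is $C\ge1$ with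
$$\|fh\|_S\le C\|f\|_S\|h\|_1\qquad(f\in S,\ h\in L^1(G)). \tag{15}$$

**Step 2. What approximate amenability says about tensors.** We claim that for every finite $\Psi\subset S$ and $\varepsilon>0$ there are $F\in S\hat\otimes S$ and $u,v\in S$ with, for $a\in\Psi$,
$$\|aF-Fa+u\otimes a-a\otimes v\|\le\varepsilon,\qquad\|a-au\|_S\le\varepsilon,\qquad\|a-va\|_S\le\varepsilon. \tag{16}$$
Let $Z=\ker(\pi:S^\#\hat\otimes S^\#\to S^\#)$, a Banach $S$-bimodule, and $D(a)=a\otimes1-1\otimes a\in Z\subset Z^{**}$. Since
$$aD(b)+D(a)b=ab\otimes1-a\otimes b+a\otimes b-1\otimes ab=D(ab),$$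
$D$ is a continuous derivation into the dual bimodule $Z^{**}=(Z^*)^*$. So there are $\xi_\alpha\in Z^{**}$ with $a\xi_\alpha-\xi_\alpha a\to D(a)$ in norm for each $a\in S$.

We replace $\xi_\alpha$ by an element of $Z$. The convex set $\{(a\xi-\xi a-D(a))_{a\in\Psi}:\xi\in Z\}\subset Z^\Psi$ has $0$ in its norm closure. Otherwise, by Hahn–Banach, some $\phi=(\phi_a)\in(Z^*)^\Psi$ satisfies $\mathrm{Re}\sum_a\langle a\xi-\xi a-D(a),\phi_a\rangle\ge\delta>0$ for all $\xi\in Z$. The module actions on $Z^{**}$ are weak-$*$ continuous and $Z$ is weak-$*$ dense in $Z^{**}$, so the inequality persists for all $\xi\in Z^{**}$, in particular for all $\xi_\alpha$. This contradicts the norm convergence to $0$.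

Pick $\xi\in Z$ with $\|a\xi-\xi a-D(a)\|\le\varepsilon$ for $a\in\Psi$, and put $M=1\otimes1-\xi$. Then $\pi(M)=1$ and $aM-Ma=D(a)-(a\xi-\xi a)$ has norm at most $\varepsilon$. Decompose $M$ by (5) as $F-u\otimes1-1\otimes v+t\,1\otimes1$. The coefficient of $1$ in $\pi(M)=1$ gives $t=1$. The components of $aM-Ma$ in the first three summands of (5) are
$$aF-Fa+u\otimes a-a\otimes v,\qquad(a-au)\otimes1,\qquad-1\otimes(a-va),$$
and each has norm at most $\varepsilon$. This is (16).

**Step 3. Idempotents in $S$.** For a compact open subgroup $H$ put $E_H=|H|^{-1}1_H$, where $|H|$ is the Haar measure of $H$. As a measure this is $m_H$, so $E_H$ is an idempotent with $\|E_H\|_1=1$. We claim $E_H\in S$. The algebra $B=E_HL^1(G)E_H$ is a Banach algebra with unit $E_H$. Since $S$ is a dense two-sided ideal of $L^1(G)$, $E_HSE_H\subset S$ is a dense ideal of $B$. It contains an element at distance less than $1$ from $E_H$, which is invertible in $B$, and therefore it contains $E_H$.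

**Step 4. Their norms are unbounded.** For each compact open subgroup $H_*$ we claim $\sup\{\|E_H\|_S:H\subset H_*\}=\infty$. Let $f\in S$ and $\varepsilon>0$. By (16) choose $u\in S$ with $\|f-fu\|_S\le\varepsilon$. By (15),
$$\|fE_H-f\|_S\le\|(f-fu)E_H\|_S+\|f(uE_H-u)\|_S+\|fu-f\|_S\le C\varepsilon+C\|f\|_S\|uE_H-u\|_1+\varepsilon .$$
Since $G$ is totally disconnected, the compact open subgroups form a neighborhood base at $e$, so $uE_H\to u$ in $L^1(G)$ as $H$ shrinks to $\{e\}$. Hence $fE_H\to f$ in $S$. If the supremum were $R<\infty$, then by (4) $\|fE_H\|_S\le R\|f\|_1$ for $H\subset H_*$, so $\|f\|_S\le R\|f\|_1$ on $S$. Then $S$ would be complete in $\|\cdot\|_1$ and dense, so $S=L^1(G)$, a contradiction.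

**Step 5. Two interlocking sequences of idempotents.** The plan is to show that $u$ acts on a chain of orthogonal idempotents $P_1,P_2,\dots$ almost like scalars. These scalars are forced to be near $1$ at the start and $0$ at the far end, while consecutive ones are almost equal.

By Step 4 choose compact open subgroups $H_0\supset H_1\supset\cdots$ such that, with $E_j:=E_{H_j}$ and $n_j:=\|E_j\|_S$,
$$n_j\ge16^j\quad(j\ge0),\qquad n_j\ge4n_{j-1}\quad(j\ge1).$$
For $j=0$ this is automatic, as $\|E_0\|_S\ge\|E_0\|_1=1$. We have $E_iE_j=E_jE_i=E_i$ for $i\le j$. For $j,k\ge1$ put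
$$P_j=E_j-E_{j-1},\qquad Q_k=P_{2k-1}+P_{2k}=E_{2k}-E_{2k-2},\qquad R_k=P_{2k}+P_{2k+1}=E_{2k+1}-E_{2k-1}.$$
Expanding, $P_j^2=E_j-2E_{j-1}+E_{j-1}=P_j$, and for $i<j$, $P_iP_j=E_i-E_i-E_{i-1}+E_{i-1}=0=P_jP_i$. So the $P_j$ are mutually orthogonal idempotents, and so are the $Q_k$ among themselves and the $R_k$ among themselves. From $n_j\ge4n_{j-1}$,
$$\|P_j\|_S\ge\tfrac{n_j}2,\qquad\tfrac{n_{2k}}2\le\|Q_k\|_S\le2n_{2k},\qquad\tfrac{n_{2k+1}}2\le\|R_k\|_S\le2n_{2k+1}.$$
Each of $P_j,Q_k,R_k$ has $L^1$-norm at most $2$, so it multiplies $S$ from the left with norm at most $2$ by (4) and from the right with norm at most $2C$ by (15). Let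
$$a=\sum_{k\ge1}c_kQ_k,\quad c_k=\frac{2^{-k}}{n_{2k}},\qquad b=\sum_{k\ge1}d_kR_k,\quad d_k=\frac{2^{-k}}{n_{2k+1}} .$$
The terms have $S$-norm at most $2\cdot2^{-k}$, so both series converge absolutely in $S$. Take $F,u,v$ from (16) for $\Psi=\{a,b\}$ and $\varepsilon>0$.

**Step 6. $u$ acts almost like scalars.** By orthogonality $Q_ka=aQ_k=c_kQ_k$. Apply the map $p\otimes q\mapsto Q_kp\otimes qQ_k$, of norm at most $4C$, to the first inequality of (16). Both $aF$ and $Fa$ are sent to $c_k$ times the image of $F$, so they cancel, and what remains is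
$$c_k\,\|Q_ku\otimes Q_k-Q_k\otimes vQ_k\|\le4C\varepsilon .$$
Choose $\phi\in S^*$ with $\|\phi\|=1$ and $\phi(Q_k)=\|Q_k\|_S$, apply the contraction $\mathrm{id}\otimes\phi:S\hat\otimes S\to S$, and divide by $c_k\|Q_k\|_S\ge2^{-k}/2$. With $\lambda_k=\phi(vQ_k)/\|Q_k\|_S$ this gives $\|Q_ku-\lambda_kQ_k\|_S\le8C2^k\varepsilon$. Multiplying on the left by $P_j$, where $P_jQ_k=P_j$,
$$\|P_ju-\lambda_kP_j\|_S\le16C2^k\varepsilon\qquad(j=2k-1,\,2k). \tag{17}$$
The same argument with $b$, $R_k$, $d_k\|R_k\|_S\ge2^{-k}/2$ yields scalars $\mu_k$ with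
$$\|P_ju-\mu_kP_j\|_S\le16C2^k\varepsilon\qquad(j=2k,\,2k+1). \tag{18}$$

**Step 7. The scalars hardly change, and tend to $0$.** On $P_{2k}$, (17) and (18) give $|\lambda_k-\mu_k|\,\|P_{2k}\|_S\le32C2^k\varepsilon$. On $P_{2k+1}$, (18) and (17) for $k+1$ give $|\mu_k-\lambda_{k+1}|\,\|P_{2k+1}\|_S\le(16+32)C2^k\varepsilon$. With $\|P_j\|_S\ge n_j/2$ and $n_j\ge16^j$,
$$|\lambda_k-\mu_k|\le\frac{64C2^k\varepsilon}{n_{2k}}\le64C2^{-k}\varepsilon,\qquad|\mu_k-\lambda_{k+1}|\le\frac{96C2^k\varepsilon}{n_{2k+1}}\le96C2^{-k}\varepsilon .$$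
Moreover (17) gives
$$|\lambda_k|\,\frac{n_{2k}}2\le\|P_{2k}u\|_S+16C2^k\varepsilon\le2\|u\|_S+16C2^k\varepsilon,$$
and $n_{2k}\ge256^k$, so $\lambda_k\to0$ as $k\to\infty$. Summing the differences over $k\ge1$,
$$|\lambda_1|\le(64+96)\,C\varepsilon\sum_{k\ge1}2^{-k}=160\,C\varepsilon. \tag{19}$$

**Step 8. The contradiction.** By (16), $\|P_1(a-au)\|_S\le2\varepsilon$. Since $P_1a=c_1P_1$, this means $\|P_1-P_1u\|_S\le2\varepsilon/c_1$. Together with (17) for $k=1$, $j=1$, we get $|1-\lambda_1|\,\|P_1\|_S\le2\varepsilon/c_1+32C\varepsilon$. As $\|P_1\|_S\ge n_1/2\ge8$,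
$$|1-\lambda_1|\le\Big(\frac2{c_1}+32C\Big)\varepsilon. \tag{20}$$
The quantities $a,b,c_1,C$ were fixed before $\varepsilon$. For $\varepsilon$ small, (19) and (20) contradict each other. $\square$
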